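# Counting the integer points where a sparse binary form is small

## 1. Sparse forms, the count $N(F,h)$, and measures of size

**Definition 1 (form, number of terms, counting function).** An integral binary form of degree $n$ is a homogeneous polynomial $F(x,y)\in\mathbb Z[x,y]$ of degree $n$. We always assume that $n\ge 3$, that $F$ is irreducible over $\mathbb Z$ (hence over $\mathbb Q$, by Gauss), and that $F$ has exactly $s+1$ nonzero coefficients. For a positive integer $h$,
$$N(F,h)=\#\{(x,y)\in\mathbb Z^2:\ |F(x,y)|\le h\}.$$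

*Example.* $F=x^4+2y^4$ is irreducible (Eisenstein at $2$), with $n=4$ and $s=1$. The points with $F\le 3$ are those with $x,y\in\{-1,0,1\}$, so $N(F,3)=9$. Also $N(F,1)=3$, from $(0,0),(\pm1,0)$.

If $x$ or $y$ divided $F$, irreducibility would force degree $1$. So
$$F=\sum_{i=0}^s a_ix^{r_i}y^{n-r_i},\qquad 0=r_0<r_1<\dots<r_s=n,\quad a_i\neq0,\quad s\ge1 .$$
Also $F(\mathbf p)\ne0$ for every $\mathbf p\in\mathbb Z^2\setminus\{0\}$, since a rational zero would give a rational linear factor. Hence $|F(\mathbf p)|\ge1$ there.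

**Definition 2 (absolute constants).** $f\ll g$ means $f\le Cg$ with a constant $C$ independent of $F,n,s,h$. *Example.* $h^{2/n}+s\,h^{1/n}\ll s\,h^{2/n}$ with $C=2$, because $s\ge1$ and $h\ge1$.

**Definition 3 (primitive points, equivalence).** A point $(x,y)\in\mathbb Z^2$ is primitive if $\gcd(x,y)=1$. Forms $F$ and $G=F\circ\gamma$ with $\gamma\in GL_2(\mathbb Z)$ are equivalent. Since $\gamma$ permutes the primitive points, $|F|\le h$ and $|G|\le h$ have equally many primitive solutions.

*Example.* $F=x^3-2y^3$ has $s=1$, and substituting $x+y$ for $x$ gives $G=x^3+3x^2y+3xy^2-y^3$, with four terms. So $s$ is not an invariant of equivalence. This will matter.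

**Definition 4 (discriminant).** If $F(z,1)=a\prod_{i=1}^n(z-\alpha_i)$ with $a\neq0$, put $D(F)=a^{2n-2}\prod_{i<j}(\alpha_i-\alpha_j)^2$. It is an integer, $|D|$ is unchanged under equivalence, and $D\ne0$ if $F$ is irreducible, so $|D(F)|\ge1$. *Example.* $|D(x^3-2y^3)|=27\cdot 4=108$.

**Definition 5 (Mahler measure and $M_2$).** With $a$ and $\alpha_i$ as above,
$$M(F)=|a|\prod_i\max(1,|\alpha_i|),\qquad M_2(F)=|a|\prod_i\sqrt{1+|\alpha_i|^2}.$$
So $M_2$ is the product of the Euclidean norms of the linear factors of $F$. It does not depend on the factorization into linear forms chosen, since the scalars that can be moved between factors have product $1$. *Example.* For $x^3-2y^3$ all roots have $|\alpha_i|=2^{1/3}$, so $M=2$ and $M_2=(1+2^{2/3})^{3/2}\approx4.16$.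

**Definition 6 (roots as directions).** Let $e_i=(\alpha_i,1)/\sqrt{1+|\alpha_i|^2}\in\mathbb C^2$, a unit vector. For real $\mathbf x\ne0$, with Euclidean norm $|\mathbf x|$, put
$$d_i(\mathbf x)=\frac{|\det(\mathbf x,e_i)|}{|\mathbf x|}\in[0,1],\qquad \delta_{ij}=|\det(e_i,e_j)|\le1 .$$
The number $d_i$ depends only on the direction $\theta\in\mathbb R/\pi\mathbb Z$ of $\mathbf x$ and measures how close it is to the $i$-th root. Put $g(\theta)=|F(\cos\theta,\sin\theta)|$. Since $\det((x,y),(\alpha,1))=x-\alpha y$,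
$$|F(\mathbf x)|=M_2\prod_i|\det(\mathbf x,e_i)|,\qquad g(\theta)=M_2\prod_i d_i(\theta),\qquad |F(\mathbf x)|=|\mathbf x|^n g(\theta).\tag{1}$$

*Example.* For $x^3-2y^3$ and $\mathbf x=(1,0)$, every $d_i$ is $(1+2^{2/3})^{-1/2}$, and $M_2\prod d_i=1=|F(1,0)|$, as it should be.

**Definition 7 (area, finite type).** $A_F$ is the area of $\{(x,y)\in\mathbb R^2:|F(x,y)|\le1\}$. A form $F\in\mathbb Z[X_1,\dots,X_m]$ that is a product of linear forms over $\mathbb C$ (a *decomposable* form; all binary forms are) is of *finite type* if the volume of $\{|F|\le1\}$ is finite, and likewise for the restriction of $F$ to every nonzero rational subspace.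

*Example.* For $x^4+2y^4$ the region lies in the square $|x|,|y|\le1$, so $A_F\le4$. The form $xy(x-y)$ is not of finite type: it vanishes on the line $y=0$.

We use the following textbook facts.

* **Descartes' rule.** A real polynomial, not identically $0$, with $t$ terms has at most $t-1$ positive zeros, hence at most $2(t-1)$ nonzero real zeros.
* **Landau's inequality.** $M(f)\le\|f\|_2$, the Euclidean norm of the coefficient vector.
* **Siegel's lemma.** $E<N$ homogeneous linear equations in $N$ unknowns, with integer coefficients of absolute value $\le Q$ ($Q\ge1$), have a nonzero integer solution of sup norm $\le(NQ)^{E/(N-E)}$.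

We also use two published theorems.

* **Bean** (Compositio Math. 92 (1994), 115–131). If $F$ is a binary form of degree $n\ge3$ with discriminant $D\ne0$, then $|D|^{1/(n(n-1))}A_F\le3\,\mathrm B(\frac13,\frac13)<16$, with $\mathrm B(\cdot,\cdot)$ the Beta function.
* **Thunder** (Ann. of Math. 153 (2001), 767–804). If $F\in\mathbb Z[X_1,\dots,X_m]$ is a decomposable form of degree $d$ of finite type, then $|F|\le h$ has at most $c(m,d)h^{m/d}$ integer solutions.

## 2. Is $N(F,h)$ at most linear in the number of terms?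

The region $|F|\le h$ has area $A_Fh^{2/n}$, so $h^{2/n}$ is the natural size of $N(F,h)$. The question is how the bound must depend on $F$. Mueller and Schmidt (1987) proved
$$N(F,h)\ll s^2h^{2/n}\left(1+\log h^{1/n}\right)$$
and conjectured $N(F,h)\ll s\,h^{2/n}$. In plain words: is there one constant $C$ such that $N(F,h)\le C\,s\,h^{2/n}$, whatever the degree, the coefficients and $h$? The question is posed in this form in the lecture file "Bounds on the" at https://mathtube.org/sites/default/files/lecture-extra-files/bounds_on_the_number_of_solutions_to_thue_equations.pdf.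

The answer is yes, with a stronger bound whose order of magnitude is optimal for all admissible $n,s,h$.

**Theorem 1.** There is an absolute constant $C$ such that for every form $F$ as in Definition 1 and every integer $h\ge1$
$$N(F,h)\le C\left(h^{2/n}+s\,h^{1/n}\right)\qquad\bigl(\le2C\,s\,h^{2/n}\bigr).$$

**Theorem 2 (sharpness).** For all integers $n\ge3$, $1\le s\le n$, $h\ge1$ there is an irreducible integral form $F$ of degree $n$ with exactly $s+1$ nonzero coefficients and $N(F,h)\ge\frac18\left(h^{2/n}+s\,h^{1/n}\right)$.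

Throughout, $H=h^{1/n}$.

## 3. Two explicit families, and the proof of Theorem 2

Start with $s=1$, $n$ even, $F=x^n+2y^n$. A point with $F\le h$ has $|x|,|y|\le H$, so $N(F,h)\le(2H+1)^2\le9H^2$. There is nothing to fear from definite forms.

Now take $n=s=3$, $h=1$ and
$$F=y^3+2x(x-y)(x-2y)=2x^3-6x^2y+4xy^2+y^3 .$$
At $(0,1),(1,1),(2,1)$ the product vanishes and $F=1$. With the negatives this gives $6=2s$ nonzero solutions of $|F|\le1$: the number of terms really enters, through prescribed small values. Multiplying these points by $k$ with $|k|\le H$ gives about $sH$ points for general $h$. These two observations prove Theorem 2.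

**Step 1 (many points in a box).** This step produces the term $h^{2/n}$. Let $R\subset\{1,\dots,n-1\}$ with $|R|=s-1$, and
$$F_1=x^n+2\sum_{r\in R}x^ry^{n-r}+2y^n .$$
It has $s+1$ terms. $F_1(x,1)$ is irreducible by Eisenstein at $2$, and $y\nmid F_1$, so $F_1$ is irreducible. If $\max(|x|,|y|)\le H/2$, then $|F_1|\le(2s+1)(H/2)^n\le(2n+1)2^{-n}h\le h$, because $2n+1\le2^n$ for $n\ge3$. So $N(F_1,h)\ge(2\lfloor H/2\rfloor+1)^2$. If $H<2$ this is $1\ge H^2/4$. If $H\ge2$ then $2\lfloor H/2\rfloor+1\ge H-1\ge H/2$. In both cases $N(F_1,h)\ge H^2/4$.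

**Step 2 (many points on lines).** This step produces the term $s\,h^{1/n}$. Let $m=s-1\le n-1$ and
$$F_2=y^n+2x^{n-m}\prod_{j=1}^m(x-jy).$$
The coefficients of the second summand at $x^{n-m},\dots,x^n$ are, up to sign, twice the elementary symmetric functions of $1,\dots,m$, so all $m+1$ are nonzero. That summand is divisible by $x$, so $y^n$ is a further term. Thus $F_2$ has exactly $m+2=s+1$ terms. The polynomial $F_2(1,y)=y^n+2\prod_{j=1}^m(1-jy)$ is monic of degree $n$, its other coefficients are even, and its constant term is $2$. By Eisenstein it is irreducible, and since $x\nmid F_2$, $F_2$ is irreducible. For $0\le j\le m$ we have $F_2(j,1)=1$ (for $j=0$ because $n-m\ge1$). So the points $k(j,1)$ with $1\le|k|\le H$, $0\le j\le m$ satisfy $|F_2|=|k|^n\le h$. They are distinct, so $N(F_2,h)\ge2s\lfloor H\rfloor\ge sH$.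

**Step 3 (conclusion).** One of the two forms has at least $\max(\frac14H^2,sH)\ge\frac18(H^2+sH)$ points. This proves Theorem 2. $\square$

## 4. Small degrees, and passing to primitive points

**Step 1 (bounded degree).** This step lets us assume that $n$ is large. Let $n_0$ be a sufficiently large absolute constant. Suppose $3\le n<n_0$. Then $F$ is of finite type: the area is finite by Bean, and on the rational line through $\mathbf p\in\mathbb Z^2\setminus\{0\}$ the form is $t^nF(\mathbf p)$ with $F(\mathbf p)\ne0$, so $|t^nF(\mathbf p)|\le1$ is a bounded set of $t$. Thunder's theorem gives $N(F,h)\le c(2,n)h^{2/n}\ll h^{2/n}$. **From now on $n\ge n_0$.** Finitely many explicit inequalities will be required of $n_0$; each place is marked "$n$ large".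

**Step 2 (primitive points).** This step replaces the target by a bound with a logarithm, which summation over multiples will absorb. For real $h\ge1$ let $P(F,h)$ be the number of primitive $\mathbf x$ with $|F(\mathbf x)|\le h$, and $H=h^{1/n}$. Every nonzero point is uniquely $k\mathbf x$ with $k\ge1$ and $\mathbf x$ primitive, $|F(k\mathbf x)|=k^n|F(\mathbf x)|$, and $|F(\mathbf x)|\ge1$ forces $k\le H$. So
$$N(F,h)=1+\sum_{1\le k\le H}P(F,h/k^n).$$
(Check with $x^4+2y^4$, $h=16$, $H=2$: there are $8$ primitive points with $F\le16$ and $2$ with $F\le1$, and $1+8+2=11$. Directly: $5$ points with $y=0$ and $6$ with $y=\pm1$.)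

Suppose we know that
$$P(F,h)\ll H^2+s(1+\log H)\qquad(h\ge1\text{ real}).\tag{2}$$
Since $\log(H/t)$ decreases in $t$, $\sum_{k\le H}\log(H/k)\le\int_0^H\log(H/t)\,dt=H$. Hence
$$N(F,h)\ll1+\sum_{k\le H}\Bigl(\frac{H^2}{k^2}+s+s\log\frac Hk\Bigr)\ll H^2+sH .$$
So **it suffices to prove (2)**. From now on a *solution* is a primitive $\mathbf x$ with $|F(\mathbf x)|\le h$ (or $|G(\mathbf x)|\le h$ for a form $G$ equivalent to $F$), counted up to sign.

## 5. Root directions, separation of solutions, and critical points of $g$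

Let $G=F\circ\gamma$ with $\gamma\in GL_2(\mathbb Z)$. It is irreducible, $|D(G)|=|D(F)|\ge1$, $P(G,h)=P(F,h)$. The notions $\alpha_i,e_i,d_i,\delta_{ij},g,M,M_2$ now refer to $G$. Let $a,a'$ be the coefficients of $x^n,y^n$ in $G$. They are nonzero integers.

**Step 1 (size of $M_2$).** We need to compare $M_2$ with $M$, with $2^n$, and with the coefficients:
$$M\le M_2\le2^{n/2}M,\qquad M_2\ge2^{n/2},\qquad \text{all coefficients of }G\text{ are}\le2^nM\le2^nM_2\le M_2^3.\tag{3}$$
The first holds because $\max(1,|\alpha|)\le\sqrt{1+|\alpha|^2}\le\sqrt2\max(1,|\alpha|)$. For the second, Hölder's inequality in the form $\prod_i(1+b_i)\ge(1+\prod_ib_i^{1/n})^n$, $b_i\ge0$, with $b_i=|\alpha_i|^2$ and $\prod|\alpha_i|=|a'/a|$, gives $M_2\ge(|a|^{2/n}+|a'|^{2/n})^{n/2}\ge2^{n/2}$. (That inequality follows from AM–GM: $\prod(\frac1{1+b_i})^{1/n}+\prod(\frac{b_i}{1+b_i})^{1/n}\le\frac1n\sum_i\frac{1+b_i}{1+b_i}=1$.) A coefficient of $G$ is $\pm a$ times an elementary symmetric function of the $\alpha_i$, a sum of at most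 $2^n$ monomials, each at most $M/|a|$ in absolute value. Finally $2^n\le M_2^2$.

**Step 2 (triangle inequalities).** Two directions close to the same root are close to each other, and two roots close to the same direction are close to each other:
$$\delta_{ij}\le d_i(\mathbf x)+d_j(\mathbf x),\qquad|\sin\angle(\mathbf x,\mathbf x')|\le d_i(\mathbf x)+d_i(\mathbf x').\tag{4}$$
For the first, let $v=\mathbf x/|\mathbf x|$ and let $v^\perp$ be $v$ rotated by $+90^\circ$. Write $e_i=p_iv+q_iv^\perp$; then $|q_i|=|\det(v,e_i)|=d_i(\mathbf x)$, $|p_i|\le1$, and $\delta_{ij}=|p_iq_j-q_ip_j|\le|q_j|+|q_i|$. For the second, take a unitary basis $e_i,f$ of $\mathbb C^2$ and write $v=be_i+cf$, $v'=\mathbf x'/|\mathbf x'|=b'e_i+c'f$. As $|\det(f,e_i)|=1$, $|c|=d_i(\mathbf x)$ and $|c'|=d_i(\mathbf x')$. So $|\sin\angle|=|\det(v,v')|=|bc'-cb'|\le|c|+|c'|$.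

**Step 3 (the discriminant keeps roots apart).** Since $\delta_{ij}=|\alpha_i-\alpha_j|/(\sqrt{1+|\alpha_i|^2}\sqrt{1+|\alpha_j|^2})$ and each index lies in $n-1$ pairs,
$$|D(G)|=M_2^{2n-2}\prod_{i<j}\delta_{ij}^2\ge1.\tag{5}$$
As all $\delta_{ij}\le1$, **any product of distinct $\delta_{ij}$ ($i<j$) is at least $M_2^{-(n-1)}$**. (Check with $x^3-2y^3$: with $c^2=1+2^{2/3}$, $M_2=c^3$ and $\delta_{ij}=2^{1/3}\sqrt3/c^2$, so the middle term is $c^{12}\cdot(4\cdot27)/c^{12}=108$.)

**Step 4 (the integers keep solutions apart).** Distinct solutions (mod $\pm$) are not proportional, so $\det(\mathbf x,\mathbf x')$ is a nonzero integer and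
$$\angle(\mathbf x,\mathbf x')\ge|\sin\angle(\mathbf x,\mathbf x')|\ge\frac1{|\mathbf x||\mathbf x'|}.\tag{6}$$

**Step 5 (sparsity bounds the critical points).** The next lemma brings in $s$. Although $s$ is not invariant under equivalence, the conclusion holds for every $G$ equivalent to $F$.

**Lemma 3.** $g$ has at most $15s$ local minima on $\mathbb R/\pi\mathbb Z$, and each set $\{g\le c\}$ has at most $15s$ components.

*Proof.* We have $g^2=G(\mathbf x)^2/|\mathbf x|^{2n}$ as a function on $\mathbb P^1(\mathbb R)$. In the coordinates of $F$ it becomes $\Phi=F^2/q^n$, with $q$ a positive definite real quadratic form. Put $f(z)=F(z,1)$ and $q(z)=q(z,1)$. Then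
$$\Bigl(\frac{f^2}{q^n}\Bigr)'=\frac{f\,(2f'q-nfq')}{q^{n+1}},$$
so a critical point $z\ne\infty$ satisfies $f=0$ or $2f'q-nfq'=0$. The polynomial $2f'q-nfq'$ is not identically $0$: otherwise $f^2=cq^n$, but $f$ has $n\ge3$ distinct roots and $q$ has at most two. Its exponents lie in $\{r_i-1,r_i,r_i+1\}$, so it has at most $3(s+1)$ terms. By Descartes it has at most $2(3s+2)$ nonzero real zeros, hence at most $2(3s+2)+1$ real zeros. Also $f$ has at most $2s$ real zeros, since $f(0)=a_0\ne0$. Adding $\infty$, there are at most $8s+6\le15s$ critical points. A local minimum of $g$ is one of the smooth function $g^2$, hence a critical point. This proves the first claim.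

Now let $K$ be a component of $\{g\le c\}$. If $K$ is the whole circle it is the only one. Otherwise $K$ is a closed arc or a point. Since there are finitely many critical points, $g$ is strictly monotone on a short one-sided neighborhood just outside each end of $K$. It must increase outward from the value $c$, otherwise $K$ would extend further. So $g>c$ just outside $K$, and a minimum of $g$ over $K$ is a local minimum on the circle. Different components give different local minima. $\square$

## 6. Very large solutions: two rational approximations to one root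

A very large solution gives an extremely good rational approximation to a single root, and Thue's method allows few of those. Lemma 3 bounds the number of roots involved.

**Lemma 4 (Thue).** Let $n\ge20$, let $f\in\mathbb Z[z]$ be irreducible over $\mathbb Q$ of degree $n$ with coefficients of absolute value $\le A$, let $f(\alpha)=0$ and $|\alpha|\le1$. Let $p_i/q_i$ ($q_i\ge2$, $i=1,2$) satisfy $|\alpha-p_i/q_i|\le q_i^{-3n/4}$, and suppose $\log q_1\ge1000\,n\log(16A)$. Then $\log q_2<n^2\log q_1$.

*Proof.* Let $L=\log q_2/\log q_1$ and suppose $L\ge n^2$. Put $m+1=\lceil10L\rceil$, so that $10L\le m+1\le11L$, $m<10L$, $m+1\ge8n^2$. Put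
$$\ell=\Bigl\lfloor\frac{2(m+1)}n\Bigl(1-\frac1{8n}\Bigr)\Bigr\rfloor,\qquad\text{so}\qquad 2(m+1)-\frac{m+1}{4n}-n\le n\ell\le2(m+1)-\frac{m+1}{4n}.$$
For a polynomial $S$, write $S^{[j]}$ for its $j$-th derivative divided by $j!$.

**Step 1 (an auxiliary pair).** We want $U=\sum_{k\le m}u_kX^k$, $V=\sum_{k\le m}v_kX^k$ in $\mathbb Z[X]$, not both $0$, with small coefficients, such that $\mathcal G=U-\alpha V$ vanishes to order $\ge\ell$ at $\alpha$:
$$\sum_k\binom kj(u_k-\alpha v_k)\alpha^{k-j}=0\qquad(0\le j<\ell).$$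
Let $f=\sum f_iz^i$ with leading coefficient $a_n=f_n$. Then $a_n^r\alpha^r=\sum_{i<n}c_{r,i}\alpha^i$ with $c_{r,i}\in\mathbb Z$, $|c_{r,i}|\le(2A)^r$. This holds for $r=0$. For the induction, multiply by $a_n\alpha$ and use $a_n\alpha^n=-\sum_{i<n}f_i\alpha^i$: then $c_{r+1,i}=a_nc_{r,i-1}-f_ic_{r,n-1}$ (with $c_{r,-1}=0$), of absolute value $\le2A(2A)^r$. Multiply the equations by $a_n^{m+1}$ and compare coefficients of $1,\alpha,\dots,\alpha^{n-1}$. We get $n\ell$ integer linear equations in $2(m+1)$ unknowns, with coefficients at most $2^m(2A)^{m+1}\le(4A)^{m+1}$. Since $2(m+1)-n\ell\ge(m+1)/(4n)$, the exponent in Siegel's lemma is at most $2(m+1)\cdot4n/(m+1)=8n$. So there is a nonzero solution with coefficients bounded by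
$$K=\bigl(2(m+1)(4A)^{m+1}\bigr)^{8n}\le(16A)^{8n(m+1)},$$
using $2(m+1)\le4^{m+1}$.

**Step 2 (a nonvanishing derivative).** We need a low-order $j$ at which the value at the pair of approximations is not $0$. First, $n\ell\ge2(m+1)-\frac{m+1}{4n}-n>m$. If $U,V$ were dependent over $\mathbb Q$, then $U=cV$ with $c\in\mathbb Q$, $V\ne0$, or $V=0\ne U$. As $\alpha\notin\mathbb Q$, in the first case $V$, in the second $U$, vanishes to order $\ge\ell$ at $\alpha$, hence is divisible by $f^\ell$ of degree $n\ell>m$, a contradiction. So the Wronskian $\omega=UV'-U'V$ is not $0$. Since $\omega=\mathcal GV'-\mathcal G'V$, it vanishes to order $\ge\ell-1$ at $\alpha$, and having rational coefficients it is divisible by $f^{\ell-1}$.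

Let $\xi=p_1/q_1$, $\zeta=p_2/q_2$. Since $f(\xi)\ne0$ and $\deg\omega\le2m-1$, we get $\mathrm{ord}_\xi\,\omega\le J:=2m-1-n(\ell-1)$. If $U^{[j]}(\xi)=\zeta V^{[j]}(\xi)$ for all $0\le j\le J+1$, then $U-\zeta V$ vanishes at $\xi$ to order $\ge J+2$, and $\omega=(U-\zeta V)V'-(U-\zeta V)'V$ to order $\ge J+1$, a contradiction. So there is
$$j\le J+1=2m-n\ell+n\le\frac{m+1}{4n}+2n\qquad\text{with}\qquad R:=U^{[j]}(\xi)-\zeta V^{[j]}(\xi)\ne0 .$$
Here $nj\le\frac{m+1}4+2n^2\le\frac{m+1}2$. With $n\le\frac{m+1}{8n}$ and $n\ge20$,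
$$n(\ell-j)\ge(m+1)\Bigl(2-\frac1{4n}-\frac1{8n}-\frac12\Bigr)\ge1.48(m+1).$$

**Step 3 (comparing bounds for $R$).** $q_1^mq_2R$ is a nonzero integer, so $|R|\ge q_1^{-m}q_2^{-1}$. For an upper bound, write $R=\mathcal G^{[j]}(\xi)+(\alpha-\zeta)V^{[j]}(\xi)$ and note $|\xi-\alpha|\le1$, $|\xi|\le2$. Since $|\alpha|\le1$, $|\mathcal G^{[k]}(\alpha)|\le2K\sum_{r\le m}\binom rk\le2K2^{m+1}$. Expanding at $\alpha$, where $\mathcal G^{[k]}(\alpha)=0$ for $k<\ell$,
$$|\mathcal G^{[j]}(\xi)|\le\sum_{\ell-j\le i\le m-j}\binom{i+j}j|\mathcal G^{[i+j]}(\alpha)||\xi-\alpha|^i\le(m+1)2^m\cdot2K2^{m+1}|\xi-\alpha|^{\ell-j}\le8^{m+1}K|\xi-\alpha|^{\ell-j},$$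
and $|V^{[j]}(\xi)|\le K\sum_{r\le m}\binom rj2^{r-j}\le K\sum_{r\le m}3^r\le8^{m+1}K$. Therefore
$$1\le8^{m+1}K\,q_1^mq_2\left(q_1^{-\frac34n(\ell-j)}+q_2^{-\frac34n}\right).$$
Put $q_2=q_1^L$. Since $\frac34\cdot1.48=1.11$ and $\frac{3n}4\ge15$, the two exponents of $q_1$ are at most
$$m+L-1.11(m+1)\le L-0.11\cdot10L=-0.1L,\qquad m+L-\tfrac{3n}4L\le11L-15L\le-0.1L .$$
Hence
$$0.1L\log q_1\le\log2+(m+1)\bigl(\log8+8n\log(16A)\bigr)\le11L\bigl(3+8n\log(16A)\bigr),$$
so $\log q_1\le330+880\,n\log(16A)<1000\,n\log(16A)$, contrary to hypothesis. $\square$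

**Proposition 5.** Let $G=F\circ\gamma$, $\gamma\in GL_2(\mathbb Z)$, and $Y_L=(2M_2(G)H)^8$. The number of solutions of $|G|\le h$ with $|\mathbf x|\ge Y_L$ is $\ll s$.

*Proof.* **Step 1 (one root is much closer than all others).** Let $\theta$ be a direction with $g(\theta)\le(H/X)^n$, where $X\ge Y_L$, and let $d_i(\theta)$ be the smallest of the $d_j(\theta)$. For $j\ne i$, (4) gives $d_j\ge\frac12\delta_{ij}$, so by (5) $\prod_{j\ne i}d_j\ge(2M_2)^{-(n-1)}$. Since $g=M_2\prod d_j$,
$$d_i(\theta)\le\Bigl(\frac HX\Bigr)^nM_2^{-1}(2M_2)^{n-1}\le\Bigl(\frac{2M_2H}X\Bigr)^n\le X^{-7n/8}.\tag{7}$$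

**Step 2 (few roots occur).** Let $\rho=Y_L^{-7n/8}=(2M_2H)^{-7n}$ and $E_i=\{\theta:d_i(\theta)\le\rho\}$, a closed set. Since $2\rho<M_2^{-(n-1)}\le\delta_{ij}$, the $E_i$ are pairwise disjoint by (4). By (7) with $X=Y_L$ they cover $S=\{g\le(H/Y_L)^n\}$, and at each $\theta\in S$ the minimizing index is the $i$ with $\theta\in E_i$. A component of $S$ is connected, so it lies in a single $E_i$, and there are at most $15s$ components by Lemma 3. A solution with $|\mathbf x|\ge Y_L$ has $g=|G(\mathbf x)|/|\mathbf x|^n\le(H/|\mathbf x|)^n$, so its direction lies in $S$. Hence at most $15s$ roots occur as minimizing root of such a solution. Fix one, $\alpha=\alpha_i$. Interchanging $x$ and $y$ if necessary, which changes neither $M_2$ nor the norms, we may assume $|\alpha|\le1$.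

**Step 3 (solutions become fractions).** Let $\mathbf x=(x,y)$ be such a solution. By (7) with $X=|\mathbf x|$, $|x-\alpha y|\le\sqrt2\,|\mathbf x|d_i\le\sqrt2\,|\mathbf x|^{1-7n/8}\le0.01$. So $y\ne0$ (otherwise $|x|=1$), say $y>0$. Then $|x|\le1.01y$, $|\mathbf x|\le1.5y$, and
$$\Bigl|\alpha-\frac xy\Bigr|\le\frac{\sqrt2|\mathbf x|d_i}y\le3|\mathbf x|^{-7n/8}\le y^{-3n/4},$$
because $|\mathbf x|\ge y$ and $y^{n/8}\ge(Y_L/1.5)^{n/8}\ge3$. These fractions are distinct and in lowest terms. Order them by denominators $q_1\le q_2\le\cdots$.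

**Step 4 (at most five fractions per root).** From $1/(q_jq_{j+1})\le2q_j^{-3n/4}$ we get $q_{j+1}\ge\frac12q_j^{3n/4-1}\ge q_j^{n/2}$. Moreover $q_1\ge Y_L/1.5\ge M_2^7$. By (3) the coefficients of $G$ are at most $A:=M_2^3$, and $16A\le M_2^4$ since $M_2\ge2^{n/2}\ge16$. If there are at least three fractions,
$$\log q_3\ge\frac{n^2}4\cdot7\log M_2\ge4000\,n\log M_2\ge1000\,n\log(16A)\qquad(n\text{ large}).$$
A sixth fraction would satisfy $\log q_6\ge(n/2)^3\log q_3>n^2\log q_3$, contradicting Lemma 4 for the third and sixth fractions. So each of the at most $15s$ roots accounts for at most $5$ solutions. $\square$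

## 7. Dyadic shells, and the term $\log M_2$

What remains is $|\mathbf x|<Y_L$. A natural plan is to cut this range into shells $2^j\le|\mathbf x|<2^{j+1}$, and in each shell to count by the number of components and by area.

**Lemma 6.** Let $G$ be equivalent to $F$ and $Z\ge1$. The number of solutions of $|G|\le h$ with $|\mathbf x|<Z$ is $\ll s(1+\log Z)+H^2$.

*Proof.* Let $j\ge0$ with $2^j<Z$. A solution with $2^j\le|\mathbf x|<2^{j+1}$ has direction in $S_j=\{g\le(H/2^j)^n\}$, a set with at most $15s$ components (Lemma 3). By (6) the directions of these solutions are more than $4^{-(j+1)}$ apart, so a component of length $\lambda$ contains at most $1+4^{j+1}\lambda$ of them. The shell contains at most $15s+4^{j+1}|S_j|$ solutions. Put $r(\theta)=Hg(\theta)^{-1/n}$; then $S_j=\{r\ge2^j\}$. Since $\sum_{j\ge0,\,2^j\le r}4^j\le\frac43r^2$,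
$$\sum_j4^j|S_j|\le\frac43\int_0^\pi r(\theta)^2\,d\theta=\frac43A_GH^2\le22H^2 .$$
Here $|\mathbf x|\le r(\theta)$ describes $\{|G|\le h\}$ in polar coordinates, with area $\frac12\int_0^{2\pi}r^2=\int_0^\pi r^2=A_GH^2$, and the last bound is Bean's theorem with $|D(G)|\ge1$. There are at most $1+\log_2Z$ values of $j$. $\square$

The area terms have summed to $O(H^2)$, which is perfect. The trouble is the other term. With $Z=Y_L$, Lemma 6 and Proposition 5 give
$$P(F,h)\ll H^2+s\bigl(1+\log M_2+\log H\bigr),$$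
and $\log M_2$ is exactly where this plan stops. By (3), $\log M_2\ge\frac n2\log2$, so we lose at least a factor $n$ for bounded $h$. It is worse than that: $\log M_2$ is unbounded even for fixed $n$, $s=1$, $h=1$, and no change of representative helps. Indeed (5) gives $M_2(G)\ge|D(F)|^{1/(2n-2)}$ for every $G$ equivalent to $F$. The form $F=x^n+2by^n$ with $b>0$ odd is irreducible (Eisenstein at $2$) and has $|D(F)|=\prod_i|n\alpha_i^{n-1}|=n^n(2b)^{n-1}$, so $M_2(G)\ge\sqrt{2b}$ for all equivalent $G$.

The waste is visible in the proof: we pay $15s$, the number of components, *once for every doubling of $|\mathbf x|$*. To succeed we must pay $O(s)$ once for a window $Z\le|\mathbf x|<Z^\nu$ with $\nu$ as large as a power of $n$. The range from a fixed power of $M_2^{1/n}H$ to $Y_L$ has logarithmic length ratio about $n$, so boundedly many such windows cover it.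

## 8. A deep solution forces a local minimum next to it

Here is how to pay once per window. All solutions with $|\mathbf x|\le Z$ have directions at least $Z^{-2}$ apart, by (6). If within distance $\eta=1/(3Z^2)$ of each one there is a local minimum of $g$, then there are at most $15s$ of them, however many doublings the window contains. A local minimum near $\theta$ exists if $g$ takes larger values within $\eta$ on both sides of $\theta$. To test this, move by a random amount $\phi\in[0,\eta]$: a factor $d_i$ much smaller than $\eta$ typically grows to size about $\eta$, a gain of $\log(\eta/d_i)$ in $\log g$, and every other factor loses at most a constant factor on average. Write $\log^+t=\max(0,\log t)$.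

**Lemma 7.** Let $0<\eta\le\frac1{10}$, $g(\theta)\ne0$ and $\sum_i\log^+(\eta/d_i(\theta))>3n$. Then there are $\phi,\phi'\in(0,\eta]$ with $g(\theta+\phi)>g(\theta)$ and $g(\theta-\phi')>g(\theta)$.

*Proof.* Fix $i$ and write $e_i=pv+qv^\perp$ with $v=(\cos\theta,\sin\theta)$. Then $d_i(\theta)=|q|>0$ and $d_i(\theta+\phi)=|q\cos\phi-p\sin\phi|$. We claim that the mean over $\phi\in[0,\eta]$ of $\log\bigl(d_i(\theta+\phi)/d_i(\theta)\bigr)$ is at least $\log^+(\eta/d_i(\theta))-3$.

If $|q|\ge2\eta$, then $d_i(\theta+\phi)\ge0.99|q|-\eta\ge0.49|q|$, so the mean is at least $\log0.49>-3$, while $\log^+(\eta/d_i)=0$.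

If $|q|<2\eta\le\frac15$, then $|p|=\sqrt{1-|q|^2}>0.97$ and
$$d_i(\theta+\phi)=|p|\cos\phi\,\bigl|\tan\phi-q/p\bigr|\ge0.9\,|\tan\phi-c|,\qquad c=\mathrm{Re}(q/p).$$
As $\tan'\ge1$, the set $\{\phi\in[0,\eta]:|\tan\phi-c|\le\varepsilon\}$ has measure at most $2\varepsilon$ for each $\varepsilon>0$. For $\phi/2$ in place of $|\tan\phi-c|$ the measure is exactly $\min(2\varepsilon,\eta)$. So the mean of $\log|\tan\phi-c|$ is at least the mean of $\log(\phi/2)$, that is, $\log(\eta/2)-1$. Hence the mean in question is at least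
$$\log(\eta/|q|)+\log0.9-\log2-1\ge\log(\eta/|q|)-2\ge\log^+(\eta/|q|)-3,$$
the last because $\eta/|q|>\frac12$. This proves the claim.

Summing over $i$, the mean of $\log g(\theta+\phi)-\log g(\theta)$ over $[0,\eta]$ is positive, so it is positive for some $\phi\in(0,\eta]$. The left side is symmetric. $\square$

**Corollary 8.** Let $Z\ge2$ and $\eta=1/(3Z^2)$. There are at most $15s$ solutions (mod $\pm$) with $|\mathbf x|\le Z$ and $\sum_i\log^+(\eta/d_i(\mathbf x))>3n$.

*Proof.* By (6) their directions are at distance $\ge Z^{-2}=3\eta$, so the arcs $[\theta-\eta,\theta+\eta]$ are disjoint. For a solution $g(\theta)\ne0$, and $\eta\le\frac1{12}$. By Lemma 7 each arc contains points on both sides of $\theta$ at which $g>g(\theta)$, hence a local minimum of $g$ between them. Use Lemma 3. $\square$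

It remains to show that enough solutions are deep in this sense. This splits according to whether $s<\sqrt n$ or $s\ge\sqrt n$. In the second case an error of $O(\sqrt n)$ solutions is affordable, and Corollary 8 suffices. In the first it is not (think of $s=1$), and we use the sparsity of $F$ more directly, replacing the averaging by interpolation at $s+1$ points.

## 9. Fewer than $\sqrt n$ terms: interpolation in logarithmic coordinates

Assume $s<\sqrt n$. Work with $F$ itself, since equivalence would destroy sparsity, and let $A=\max|a_i|$. At most two solutions (mod $\pm$) have $xy=0$. The others lie, mod $\pm$, in the quadrants $x,y>0$ or $x<0<y$. The second reduces to the first with $F(-x,y)$ in place of $F$ (same $s$, $A$, $M_2$). So let $x,y>0$, and put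
$$\tau=\log\frac xy,\quad p(\tau)=\sum_ia_ie^{r_i\tau},\quad\varphi(\tau)=\max_i|a_i|e^{r_i\tau},\quad\Psi(\tau)=|p(\tau)|e^{-n\tau/2},$$
$$w=\sqrt{xy}\ge1,\qquad u>0,\ u^n=\max_i|a_i|x^{r_i}y^{n-r_i}=y^n\varphi(\tau),\qquad T=\frac uH.$$
Thus $|F(x,y)|=y^n|p(\tau)|=w^n\Psi(\tau)$, and $u^n$ is the size of the largest term of $F$ at $(x,y)$. For $F=x^n+2y^n$, for example, $u^n=\max(x^n,2y^n)$. A solution with large $T$ is one where the terms cancel strongly: $|F|/u^n\le T^{-n}$.

**Step 1 (three inequalities).** We need to compare $u$ with $x,y,w$ and to separate the values $\tau$.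
$$u\ge\max(x,y)\ge w,\tag{8}$$
$$u\ge A^{1/(2n)}w\ge A^{1/(2n)},\tag{9}$$
$$|\tau-\tau'|\ge\frac1{2ww'}\quad\text{for distinct solutions.}\tag{10}$$
(8) holds since $|a_0|,|a_s|\ge1$. For (9), $(u/w)^n=\max_i|a_i|e^{(r_i-n/2)\tau}$. If $|\tau|\ge\frac{\log A}n$, one of the terms $i=0,s$ is at least $e^{n|\tau|/2}\ge A^{1/2}$. Otherwise a term with $|a_i|=A$ is at least $Ae^{-n|\tau|/2}\ge A^{1/2}$. For (10), $\tau-\tau'=\log\frac{xy'}{x'y}$ with distinct positive integers $xy'$, $x'y$ whose product is $(ww')^2$. With $N=\min(xy',x'y)\le ww'$, $|\tau-\tau'|\ge\log(1+\frac1N)\ge\frac1{2N}$.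

**Step 2 (strong cancellation forces a local minimum of $\Psi$).** This is the counterpart of Lemma 7 and Corollary 8. If $p$ were tiny at $s+1$ equally spaced points, its individual terms would be tiny.

**Lemma 9.** Let $0<\eta\le\frac1n$ and let a solution satisfy $(H/u)^n<\frac12(\eta/6s)^s$. Then there are $m^\pm$ with $0<\pm(m^\pm-\tau)\le\eta$ and $\Psi(m^\pm)>\Psi(\tau)$. Consequently, if a set of solutions (in the quadrant) satisfying this hypothesis has values $\tau$ pairwise more than $2\eta$ apart, it has at most $2s$ elements.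

*Proof.* Let $\eta'=\pm\eta/s$ and $t_j=e^{r_j\eta'}$. These are $s+1$ distinct numbers. Fix $i$ with $|a_i|e^{r_i\tau}=\varphi(\tau)$ and write
$$\prod_{j\ne i}\frac{X-t_j}{t_i-t_j}=\sum_{k=0}^sc_kX^k .$$
This polynomial is $1$ at $t_i$ and $0$ at the other $t_j$, and $p(\tau+k\eta')=\sum_ja_je^{r_j\tau}t_j^k$, so
$$a_ie^{r_i\tau}=\sum_{k=0}^sc_k\,p(\tau+k\eta').$$
To bound $\sum|c_k|\le\prod_{j\ne i}\frac{1+t_j}{|t_i-t_j|}$, note $n|\eta'|\le1$ and $|r_i-r_j|\ge1$. If $\eta'>0$, then $1+t_j\le1+e$ and $|t_i-t_j|\ge|\eta'|$. If $\eta'<0$, then $1+t_j\le2$ and $|t_i-t_j|\ge e^{-1}|\eta'|$. In both cases each factor is at most $6/|\eta'|=6s/\eta$. Hence $\sum|c_k|\le(6s/\eta)^s$ and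
$$\varphi(\tau)\le\Bigl(\frac{6s}\eta\Bigr)^s\max_{0\le k\le s}|p(\tau+k\eta')| .$$
Now $|p(\tau)|/\varphi(\tau)=|F(x,y)|/u^n\le(H/u)^n$ and $|k\eta'|\le\eta\le\frac1n$. For the maximizing $k$,
$$\Psi(\tau+k\eta')\ge e^{-1/2}\Bigl(\frac\eta{6s}\Bigr)^s\varphi(\tau)e^{-n\tau/2}>\frac12\Bigl(\frac\eta{6s}\Bigr)^s\varphi(\tau)e^{-n\tau/2}>\Psi(\tau),$$
so $k\ne0$, and $m^\pm=\tau+k\eta'$ works. This proves the first claim.

For the second, the intervals $[\tau-\eta,\tau+\eta]$ are disjoint and each contains a local minimum of $\Psi$. A local minimum is a zero of $p$ (at most $s$, by Descartes in the variable $e^\tau>0$) or a zero of $p'-\frac n2p=\sum_ia_i(r_i-\frac n2)e^{r_i\tau}$. The latter is not identically $0$ (the coefficient for $i=0$ is $-\frac n2a_0$) and has at most $s+1$ terms, so at most $s$ zeros. $\square$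

**Step 3 ($T<2$: no cancellation).** By (8), $\max(x,y)\le u<2H$, so there are $\ll H^2$ such solutions.

**Step 4 ($2\le T<\max(2,H^2)$: moderate cancellation).** Here we group solutions into clusters, at most $2s$ per dyadic range of $T$, and bound the clusters by (10). For $j\ge1$ with $2^j<H^2$ consider $2^j\le T<2^{j+1}$, so that $w\le u<U:=2^{j+1}H$. Put $\eta=18s\,2^{-jn/s}$. As $n/s>\sqrt n$, we have $\eta\le18\sqrt n\,2^{-\sqrt n}\le\frac1n$ ($n$ large), and
$$(H/u)^n\le2^{-jn}<\tfrac12\,3^s2^{-jn}=\tfrac12(\eta/6s)^s .$$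
By Lemma 9, a maximal subset of these solutions with $\tau$'s pairwise more than $2\eta$ apart has at most $2s$ elements. Every other solution is within $2\eta$ of one of them. By (10) an interval of length $4\eta$ contains at most $1+8\eta U^2$ of them. So their number is at most
$$2s(1+8\eta U^2)\le2s+Cs^2\,2^{-jn/s+2j}H^2\le2s+Cn\,2^{-j(\sqrt n-2)}H^2\le2s+2^{-j}H^2\qquad(n\text{ large}).$$
Summing over $1\le j<2\log_2H$ gives $\ll H^2+s(1+\log H)$.

**Step 5 ($T\ge\max(2,H^2)$, $|\mathbf x|<Y_L$: strong cancellation in long windows).** Here $Y_L=(2M_2(F)H)^8$. We first bound the range of $u$. We have $u=TH\ge\max(2,H^3)$, so $H\le u^{1/3}$ and $T\ge u^{2/3}$. With (9),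
$$u\ge U_0:=\max\bigl(2,A^{1/(2n)},H^3\bigr).$$
By (3) and Landau, $M_2\le2^{n/2}\sqrt{n+1}\,A\le2^nA$ ($n$ large). Since $u\le A^{1/n}|\mathbf x|<A^{1/n}Y_L$,
$$\log u\le C(n+\log A+\log H)\le C'n\log U_0,$$
because $\log2$, $\frac{\log A}{2n}$ and $3\log H$ are all at most $\log U_0$. Cover the range of $u$ by windows $[U,U^{\sqrt n/6})$, starting with $U=U_0$. As $\sqrt n/6\ge n^{1/4}$ and $n^{5/4}\ge C'n$ ($n$ large), five or six windows suffice.

In a window put $U_+=U^{\sqrt n/6}$ and $\eta=\min\bigl(\frac1n,\frac1{5U_+^2}\bigr)$. By (10) and $w\le u<U_+$, distinct solutions have $|\tau-\tau'|\ge\frac1{2U_+^2}>2\eta$. The hypothesis of Lemma 9, which reads $n\log(u/H)>\log2+s\log(6s/\eta)$, holds: the left side is at least $\frac23n\log U$, while $6s/\eta\le30snU_+^2\le30n^{3/2}U_+^2$ gives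
$$\log2+s\log\frac{6s}\eta\le\log2+\sqrt n\log(30n^{3/2})+\frac n3\log U<\frac23n\log U\qquad(U\ge2,\ n\text{ large}).$$
So each window contains at most $2s$ solutions, and the total is $\ll s$.

**Step 6 ($|\mathbf x|\ge Y_L$).** By Proposition 5 there are $\ll s$ such solutions.

Steps 3 to 6 prove (2) for $s<\sqrt n$.

## 10. At least $\sqrt n$ terms: a minimal representative and good indices

Assume $s\ge\sqrt n$. Sparsity will enter only through Lemma 3 and its consequences, which hold for every equivalent form, so we may choose the representative. Replace $F$ by a form $G=F\circ\gamma$, $\gamma\in GL_2(\mathbb Z)$, with $M_2(G)$ minimal. The minimum exists, since by (3) only finitely many integral forms of degree $n$ have $M_2$ below a given bound. Write $M_2=\mu^n$ and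
$$B=\max\bigl(\mu,(10^6H)^4\bigr),\quad Z_0=B^{400},\quad Y_L=(2M_2H)^8,\quad W(\mathbf x)=\sum_i\log^+\frac1{4|\mathbf x|^2d_i(\mathbf x)}.$$
So $\log B\ge55$, $\log(10H)\le\frac14\log B$, and $\log Y_L\le8n\log B+8\log(2H)\le9n\log B$.

$W$ measures how far the $d_i$ go below the natural scale $|\mathbf x|^{-2}$. For $x^3-2y^3$ at $(1,0)$ we have $4d_i\approx2.49>1$, so $W=0$. Steps 1 and 2 show that $W$ is large for the solutions that matter.

**Step 1 (minimality makes $W$ large when $\mu=B$).** *If $\mu=B$, every solution has*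
$$W(\mathbf x)\ge\tfrac12n\log B.\tag{11}$$
Choose $\mathbf x^*\in\mathbb Z^2$ with $\det(\mathbf x,\mathbf x^*)=1$ and, after adding a multiple of $\mathbf x$, $|\langle\mathbf x,\mathbf x^*\rangle|\le\frac12|\mathbf x|^2$. With $v=\mathbf x/|\mathbf x|$ this says $\mathbf x^*=tv+|\mathbf x|^{-1}v^\perp$, $|t|\le\frac12|\mathbf x|$. Write $e_i=p_iv+q_iv^\perp$, $|q_i|=d_i$. The form $G(X\mathbf x+Y\mathbf x^*)$ is equivalent to $G$. Up to a factor of absolute value $1$ it equals $M_2\prod_i\bigl(X\det(\mathbf x,e_i)+Y\det(\mathbf x^*,e_i)\bigr)$. By minimality,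
$$M_2\le M_2\prod_i\sqrt{|\det(\mathbf x,e_i)|^2+|\det(\mathbf x^*,e_i)|^2}=|G(\mathbf x)|\prod_i\sqrt{1+|\beta_i|^2},$$
$$\beta_i=\frac{\det(\mathbf x^*,e_i)}{\det(\mathbf x,e_i)}=\frac{tq_i-p_i/|\mathbf x|}{|\mathbf x|q_i},\qquad|\beta_i|\le\frac12+\frac1{|\mathbf x|^2d_i}.$$
So $\sqrt{1+|\beta_i|^2}\le1+|\beta_i|\le\frac52\max\bigl(1,\frac1{|\mathbf x|^2d_i}\bigr)$. Take logarithms and use $\log^+(R/4)\ge\log^+R-\log4$:
$$W(\mathbf x)\ge\log M_2-n\log H-n\log\tfrac52-n\log4=n\log\mu-n\log(10H)\ge\tfrac34n\log B .$$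

**Step 2 (the discriminant makes $W$ large for larger solutions).** *Every solution with $|\mathbf x|\ge Z_0$ has*
$$W(\mathbf x)\ge\tfrac12n\log|\mathbf x|.\tag{12}$$
The point is that not too many roots can be moderately close to one direction. Let $k(l)=\#\{i:d_i(\mathbf x)\le e^{-l}\}$. We claim $k(l)\le1+2n\sqrt{\log B/l}$ for $l>0$. If $l\le4\log B$, the right side is at least $1+n$. If $l>4\log B$ and $k=k(l)\ge1$, then by (4) $\delta_{ij}\le2e^{-l}<1$ for all pairs among these $k$ indices, and (5) gives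
$$1\le M_2^{2n}(2e^{-l})^{k(k-1)}\le B^{2n^2}(2e^{-l})^{k(k-1)} .$$
As $l-\log2\ge\frac l2$, this yields $(k-1)^2\cdot\frac l2\le2n^2\log B$, which is the claim.

Put $\Lambda=\log(4|\mathbf x|^2)$. Then
$$\sum_i\min\Bigl(\log\frac1{d_i},\Lambda\Bigr)=\int_0^\Lambda k(l)\,dl\le\Lambda+4n\sqrt{\Lambda\log B},$$
while (1) gives $\sum_i\log\frac1{d_i}=\log M_2+n\log|\mathbf x|-\log|G(\mathbf x)|\ge n\log|\mathbf x|-n\log H$. Now $W$ is the difference of these two sums. With $\Lambda\le3\log|\mathbf x|$, $\log B\le\frac1{400}\log|\mathbf x|$ and $\log H\le\frac14\log B$,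
$$W(\mathbf x)\ge n\log|\mathbf x|\Bigl(1-\frac1{1600}-\frac3n-4\sqrt{\frac3{400}}\Bigr)\ge\tfrac12n\log|\mathbf x|,$$
since $4\sqrt{3/400}<0.347$ and $n$ is large.

**Step 3 (gap principle).** Two solutions that are both close to the same root must differ much in size. *If $|\mathbf x|\le|\mathbf x'|$ are distinct solutions and, for the same $i$, $d_i(\mathbf x)<1/(4|\mathbf x|^2)$ and $d_i(\mathbf x')<1/(4|\mathbf x'|^2)$, then*
$$\frac{|\mathbf x'|}{|\mathbf x|}\ge\frac1{4|\mathbf x|^2d_i(\mathbf x)}.\tag{13}$$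
Indeed (6) and (4) give $\frac1{|\mathbf x||\mathbf x'|}\le d_i(\mathbf x)+\frac1{4|\mathbf x'|^2}\le d_i(\mathbf x)+\frac1{4|\mathbf x||\mathbf x'|}$, so $\frac{|\mathbf x'|}{|\mathbf x|}\ge\frac3{4|\mathbf x|^2d_i(\mathbf x)}$.

**The plan for the remaining steps.** To apply Corollary 8 at scale $\eta=1/(3Z^2)$ we must pass from $\log\frac1{4|\mathbf x|^2d_i}$ to $\log\frac\eta{d_i}$. This costs up to $\log(3Z^2)$ for each index that is used. If only $n^{3/4}$ indices carry most of $W$, the cost is small against $n$. Solutions with more such indices are rare by the gap principle, and that is where the assumption $s\ge\sqrt n$ pays.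

**Step 4 ($|\mathbf x|<Z_0$, case $B=\mu$).** Call $i$ *good* for $\mathbf x$ if $\log\frac1{4|\mathbf x|^2d_i}\ge\frac14\log B$, and let $k_g(\mathbf x)$ be the number of good $i$. (In the example above, where $W=0$, no index would be good.) By (13), the norms of the solutions for which a fixed $i$ is good grow by factors at least $B^{1/4}$. So at most $1601$ solutions with $|\mathbf x|<B^{400}$ have $i$ good. Summing over $i$, $\sum_{\mathbf x}k_g(\mathbf x)\le1601n$, and at most $1601n^{1/4}\ll s$ of these solutions have $k_g>n^{3/4}$.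

For the others, the indices that are not good contribute at most $\frac n4\log B\le\frac12W$ to $W$, by (11). So the good ones contribute at least $\frac12W$. With $\eta=1/(3Z_0^2)$ and $4|\mathbf x|^2\ge1$ we have $\log\frac\eta{d_i}\ge\log\frac1{4|\mathbf x|^2d_i}-\log(3Z_0^2)$. Summing over the at most $n^{3/4}$ good indices,
$$\sum_i\log^+\frac\eta{d_i}\ge\tfrac12W-n^{3/4}\log(3Z_0^2)\ge\tfrac14n\log B-n^{3/4}(2+800\log B)\ge\tfrac18n\log B>3n$$
($n$ large, and $\log B\ge55$). By Corollary 8 with $Z=Z_0$ there are at most $15s$ of them. The total is $\ll s$.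

**Step 5 ($|\mathbf x|<Z_0$, case $B=(10^6H)^4>\mu$).** Now $Z_0$ is a fixed power of $10^6H$, so the shells of Section 7 are affordable: Lemma 6 gives $\ll s(1+\log Z_0)+H^2\ll H^2+s(1+\log H)$.

**Step 6 ($Z_0\le|\mathbf x|<Y_L$).** Now call $i$ *good* for $\mathbf x$ if $\log\frac1{4|\mathbf x|^2d_i}\ge\frac14\log|\mathbf x|$, with $k_g(\mathbf x)$ the number of good $i$. By (12) the good indices contribute at least $W-\frac n4\log|\mathbf x|\ge\frac12W\ge\frac14n\log|\mathbf x|$ to $W$. Recall that $400\log B\le\log|\mathbf x|\le9n\log B$.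

*Solutions with $k_g(\mathbf x)>n^{3/4}$.* By (13), consecutive solutions for which a fixed $i$ is good satisfy $|\mathbf x'|\ge|\mathbf x|^{5/4}$. As $(5/4)^4>2$, in a window $Z\le|\mathbf x|<Z^2$ each $i$ is good for at most $5$ solutions. So at most $5n^{1/4}$ solutions in the window have $k_g>n^{3/4}$. The range is covered by $\ll\log n$ windows, so the total is $\ll n^{1/4}\log n\ll\sqrt n\le s$.

*Solutions with $k_g(\mathbf x)\le n^{3/4}$.* Put $\nu=n^{1/8}$. Windows $Z\le|\mathbf x|<Z^\nu$, starting with $Z=Z_0$, multiply the logarithm by $n^{1/8}$, so eight of them cover the range. With $\eta=1/(3Z^{2\nu})$, summing over the good indices as in Step 4,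
$$\sum_i\log^+\frac\eta{d_i}\ge\tfrac14n\log Z-n^{3/4}\bigl(2+2n^{1/8}\log Z\bigr)\ge\tfrac18n\log Z>3n\qquad(n\text{ large}),$$
and Corollary 8, with $Z^\nu$ in place of $Z$, gives at most $15s$ solutions per window. The total is $\ll s$.

**Step 7 ($|\mathbf x|\ge Y_L$).** By Proposition 5 there are $\ll s$ such solutions.

Steps 4 to 7 prove (2) for $s\ge\sqrt n$. Together with Section 9, (2) holds for all $F$ of degree $n\ge n_0$, and by Section 4 this proves Theorem 1. Since $h^{2/n}+s\,h^{1/n}\le2s\,h^{2/n}$, the conjecture $N(F,h)\ll s\,h^{2/n}$ of Mueller and Schmidt holds. $\blacksquare$
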